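# Biased random walks on Galton–Watson trees: the dimension of harmonic measure increases with the bias

## 1. The Fibonacci tree, computed by hand

Consider a rooted tree with two kinds of vertices. The root $o$ is of type $A$. Every $A$ has two children, one $A$ and one $B$; every $B$ has a single child, an $A$. The levels have $1,2,3,5,8,\dots$ vertices, so the growth rate is the golden ratio $\phi=\frac{1+\sqrt5}2$.

Fix $\lambda\ge 0$ and let a particle walk on this tree, starting at $o$. From a vertex $v\ne o$ with $k$ children it moves to the parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$; from the root it moves to a uniformly chosen child. So $\lambda$ measures the pull toward the root. If the walk escapes to infinity, it follows in the limit a random ray from $o$. How spread out is the law of this ray?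

Let $a$ (respectively $b$) be the probability that the walk, started at an $A$ (respectively $B$) that has a parent, never visits that parent. Look at a $B$. From it the walk goes to the parent with probability $\lambda/(\lambda+1)$, and to the child with probability $1/(\lambda+1)$; from the child it escapes for good with probability $a$ and otherwise comes back to the start. Hence $b=a/(\lambda+a)$. In the same way $a=(a+b)/(\lambda+a+b)$. Suppose $a>0$. Insert $b=a/(\lambda+a)$ into $a(\lambda+a+b)=a+b$, divide by $a$, and write $y=\lambda+a$: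
$$y+\frac{a}{y}=1+\frac1y,\qquad\text{so}\qquad y^2-y=1-a=1+\lambda-y,\qquad\text{so}\qquad y=\sqrt{1+\lambda}.$$
Thus $a=y-\lambda$ and $b=a/y=1-\lambda/y$. The number $\sqrt{1+\lambda}-\lambda$ is positive exactly when $\lambda<\phi$, and then $a$ really has this value. Indeed, let $a_n,b_n$ be the probabilities of getting $n$ levels down before visiting the parent. Then $a_0=b_0=1$, the same recursion produces $(a_{n+1},b_{n+1})$ from $(a_n,b_n)$, and it is increasing in each variable. Since $(y-\lambda,1-\lambda/y)$ is a fixed point in $[0,1]^2$, induction gives $a_n\ge y-\lambda$, so $a=\lim a_n>0$.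

Now the ray. The probability that it passes through a given child of $v$ is the expected number of visits to $v$, times the one-step probability to that child (which is the same for all children), times the probability of never returning from that child. So among the children of $v$ the ray chooses proportionally to the escape probabilities. As $b=a/y$, from an $A$ it goes to the $A$-child with probability $\frac{y}{1+y}$ and to the $B$-child with probability $\frac1{1+y}$; from a $B$ it goes to an $A$. The stationary probabilities of this two-state chain are $\pi_A=\frac{1+y}{2+y}$ and $\pi_B=\frac1{2+y}$. By the ergodic theorem the mass of the set of rays that share the first $n$ edges with the chosen ray is $e^{-nD+o(n)}$, where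
$$D=\pi_A\Big[\tfrac{y}{1+y}\log\tfrac{1+y}{y}+\tfrac1{1+y}\log(1+y)\Big]=\frac{(1+y)\log(1+y)-y\log y}{2+y}.$$
This exponent is the Hausdorff dimension of the law of the ray (Lemma 4 below). Differentiating,
$$\frac{dD}{dy}=\frac{(2+y)\log\frac{1+y}{y}-(1+y)\log(1+y)+y\log y}{(2+y)^2}=\frac{1}{(2+y)^2}\log\frac{1+y}{y^2},$$
which is positive exactly for $y<\phi$, that is, for $\lambda=y^2-1<\phi$. So on the whole range $0\le\lambda<\phi$ the dimension increases strictly, from $\frac23\log2\approx0.462$ at $\lambda=0$ toward $\log\phi\approx0.481$, the logarithm of the growth rate.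

Pulling the walk harder toward the root makes its limit ray more spread out. Here everything was explicit. Does the same happen on a random tree, where nothing is explicit?

## 2. Galton–Watson trees and the theorem

A tree is an undirected, connected, locally finite graph without cycles, with a root $o$; $|v|$ is the distance from $o$ to $v$. The boundary $\partial T$ is the set of rays (infinite non-self-intersecting paths) from $o$, with metric $d(\xi,\eta)=e^{-|\xi\wedge\eta|}$ for $\xi\ne\eta$, where $|\xi\wedge\eta|$ is the number of common edges. We write $[\xi_n]$ for the set of rays that share the first $n$ edges of $\xi$; it has diameter at most $e^{-n}$.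

For $A\subseteq\partial T$ and $s\ge0$, the $s$-Hausdorff measure of $A$ is the limit, as $\varepsilon\downarrow0$, of the infimum of $\sum_i(\operatorname{diam}U_i)^s$ over countable covers of $A$ by sets of diameter at most $\varepsilon$, and $\dim_HA$ is the infimum of the $s$ for which it vanishes. If the $s$-measure is positive then $\dim_HA\ge s$; if it is finite then $\dim_HA\le s$; and the dimension of a countable union is the supremum of the dimensions.

**Definition (dimension of a measure).** For a finite Borel measure $\mu$ on $\partial T$, $\dim_H\mu=\inf\{\dim_HA:\ A\subseteq\partial T\text{ Borel},\ \mu(\partial T\setminus A)=0\}$.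

**Definition (biased walk, harmonic measure).** $\mathrm{RW}_\lambda$ is the walk of Section 1 on a general tree $T$. When it is transient, its path converges a.s. to a random ray, and the law of this ray is the harmonic measure of $\mathrm{RW}_\lambda$. For $\lambda=0$ it is the equally splitting flow: the mass that enters a vertex is divided equally among its children.

Let $Z$ take values in $\{0,1,2,\dots\}$ with $1<m=\mathbf E[Z]<\infty$, and let $Z$ be not a.s. constant. Let $T$ be the family tree of a Galton–Watson process with offspring $Z$, conditioned on nonextinction. We use the known fact that for $0<\lambda<m$ the walk $\mathrm{RW}_\lambda$ is a.s. transient on $T$. The admissible range is $[0,m)$ if $\mathbf P(Z=0)=0$ and $(0,m)$ if $\mathbf P(Z=0)>0$. The dimension $\dim(\lambda,T)$ of the harmonic measure is known to be an a.s. constant; write $D(\lambda)$ for it. Question 3.4 of "Unsolved Problems Concerning Random Walks on Trees" asks whether $D$ is nondecreasing, and whether it is strictly increasing. Both answers are yes.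

**Theorem.** Let $1<m=\mathbf E[Z]<\infty$, and let $Z$ be not a.s. constant.

1. $D$ is strictly increasing on $(0,m)$, and on $[0,m)$ when $\mathbf P(Z=0)=0$.
2. $D$ is locally absolutely continuous on $(0,m)$, with an a.e. derivative that is strictly positive and given by formula (17) below (applied to the reduced tree of this section if $\mathbf P(Z=0)>0$).
3. $\log\lambda<D(\lambda)<\log m$ for $0<\lambda<m$, and $D(\lambda)\to\log m$ as $\lambda\uparrow m$. If $\mathbf P(Z=0)=0$, then $D(\lambda)\to D(0)=\mathbf E\log Z$ as $\lambda\downarrow0$, so $D$ is an increasing homeomorphism of $[0,m)$ onto $[\mathbf E\log Z,\log m)$.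

For instance, if $Z$ is $1$ or $2$ with probability $\frac12$ each, $D$ increases from $\frac12\log2\approx0.347$ toward $\log\frac32\approx0.405$. Nonconstancy is needed: if $Z\equiv b$, symmetry makes the harmonic measure uniform for every $\lambda$, and $D\equiv\log b$.

**Reduction to trees without leaves.** The purpose is to assume $\mathbf P(Z=0)=0$ from now on. Suppose the extinction probability $q$ is positive; then $q<1$ and $\lambda>0$. Let $T^*\subset T$ be the set of vertices with infinitely many descendants. The rest of $T$ consists of finite bushes, and excursions into them return a.s. Let $v\in T^*$ have $k$ children, $k^*$ of them in $T^*$. Conditionally on the step leaving $v$ inside $T^*$, it goes to the parent (if $v\neq o$) with probability $\lambda/(\lambda+k^*)$ and to each child in $T^*$ with probability $1/(\lambda+k^*)$; from $o$ it is uniform on the children in $T^*$. So the walk observed on $T^*$, with consecutive repetitions deleted, is $\mathrm{RW}_\lambda$ on $T^*$. Since $\partial T=\partial T^*$, the two harmonic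 measures agree. If $f$ is the generating function of $Z$, then given nonextinction $T^*$ is a Galton–Watson tree with generating function
$$f^*(s)=\frac{f(q+(1-q)s)-q}{1-q}$$
(Athreya–Ney, *Branching Processes*, §I.12). So $T^*$ has mean offspring $f'(1)=m$, and $f^*(0)=0$ because $f(q)=q$. Its offspring law is not constant: if $f^*(s)=s^k$, then $k=m\ge2$ and $f(x)=q+(1-q)\big(\frac{x-q}{1-q}\big)^k$ on $[q,1]$, hence as power series; but the coefficient of $x^{k-1}$ is $-kq(1-q)^{1-k}<0$, impossible for a generating function.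

So from now on $Z\ge1$ and $\mathbf P(Z\ge2)>0$. $T$ is a plane Galton–Watson tree, with law called GW. The subtrees $T_1,\dots,T_Z$ at the children of the root are i.i.d. GW given $Z$; $T_x$ is the subtree at the vertex $x$.

## 3. Escape probabilities and the choice made by the ray

Let $0<\lambda<m$. Attach an extra parent $o^-$ to the root, and let $\beta(T)=\beta(T,\lambda)$ be the probability that $\mathrm{RW}_\lambda$ started at $o$ never hits $o^-$. Put
$$\beta_i=\beta(T_i),\qquad S=\sum_{i\le Z}\beta_i,\qquad Y=\lambda+S,\qquad u=1-\beta.$$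
Let $\beta^{[n]}$ be the probability of reaching level $n$ before $o^-$. Decomposing at the visits to $o$ as in Section 1,
$$\beta^{[0]}=1,\qquad \beta^{[n+1]}(T)=\frac{\sum_i\beta^{[n]}(T_i)}{\lambda+\sum_i\beta^{[n]}(T_i)},\qquad \beta^{[n]}\downarrow\beta .$$
The limit is $\beta$: a walk that never hits $o^-$ must leave every finite set of levels, and a walk that hits $o^-$ has seen only finitely many levels before. Letting $n\to\infty$,
$$\beta=\frac SY,\qquad u=\frac\lambda Y. \tag{1}$$
For the $b$-ary tree with $\lambda<b$ this reads $\beta=b\beta/(\lambda+b\beta)$, so $\beta=1-\lambda/b$, $S=b-\lambda$, $Y=b$.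

**Dependence on $\lambda$.** The map $x/(\lambda+x)$ increases in $x$ and decreases in $\lambda$, so by induction each $\beta^{[n]}$ is continuous and nonincreasing in $\lambda$. Also $\beta^{[n]}\ge(1-\lambda)^+$: if $\lambda<1$ and $c=1-\lambda$, then the sum is at least $c$ because $Z\ge1$, and $c/(\lambda+c)=c$. Hence $\beta$ is jointly measurable in $(T,\lambda)$, nonincreasing in $\lambda$, and $\beta\ge(1-\lambda)^+$. As an infimum of continuous functions, $\beta$ is upper semicontinuous in $\lambda$; being also nonincreasing, it is left-continuous in $\lambda$.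

**Positivity.** If all $\beta(T_i)$ vanished, the walk on $T$ would return to $o$ a.s.; so transience forces $S>0$ and $\beta(T)>0$ a.s. This holds a.s. at all of the countably many vertices $x$ and along a sequence $\lambda_k\uparrow m$, and by monotonicity for all $\lambda$. So, a.s. for all $\lambda\in(0,m)$ and all subtrees,
$$0<\beta<1,\qquad\lambda-1+\beta\ge0,\qquad\lambda-1+S\ge0,\qquad0<S\le Z. \tag{2}$$
(The third follows from $S\ge\beta_1$.) Two facts for later. First, if $\lambda<1$ and $Z\ge2$, then $S\ge2(1-\lambda)$, so $\beta\ge\frac{2(1-\lambda)}{2-\lambda}>1-\lambda$. Second, $S$ is not a.s. constant: otherwise (1) makes $\beta$ a constant $\beta_*>0$, so $S=Z\beta_*$ and $Z$ would be constant.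

**The ray.** As in Section 1, the last-exit argument shows that a harmonic ray that passes through a vertex with subtree $T$ continues to its $i$-th child with probability $\theta_i=\beta_i/S$ (at the root the one-step probability is again the same for all children). Write $\theta_T$ for the harmonic measure; $\theta_T([\xi_n])$ is the product of the successive $\theta_i$'s along $\xi$.

## 4. A stationary law built from pairs of trees

Following the ray, we see a Markov chain of trees: from $T$ move to $T_i$ with probability $\theta_i$. To compute $D$ we want a stationary law equivalent to GW. On the Fibonacci tree it was $(\pi_A,\pi_B)$; here it comes from a weight on two independent trees.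

Let $T,T'\sim$ GW be independent; primes denote quantities of $T'$.

**Definition (pair weight).**
$$X=\lambda-1+\beta+S',\qquad w=w_\lambda(T,T')=\frac{\beta S'}X,\qquad\Delta=YY'-\lambda .$$

By (2), $X\ge\beta$ and $X\ge S'$, so $0<w\le1$. The formula looks asymmetric but is not. Since $X=Y'-u=Y'-\lambda/Y$ and $\beta=S/Y$,
$$\lambda-1+\beta+S'=\frac\Delta Y,\qquad\lambda-1+S+\beta'=\frac\Delta{Y'},\qquad w=\frac{SS'}\Delta=\frac{S\beta'}{\lambda-1+S+\beta'}. \tag{3}$$
In particular $\Delta=XY>0$. If both trees are $b$-ary, $w=(b-\lambda)^2/(b^2-\lambda)$.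

Write $\mathbf E_w[\cdot]=\mathbf E[w\,\cdot\,]/\mathbf E[w]$ and $\mathrm{Cov}_w$ for the covariance under $\mathbf E_w$, and let $\kappa_\lambda$ be the law of $T$, equivalently of $T'$, under $\mathbf E_w$. It has a density with respect to GW that is positive and at most $1/\mathbf E[w]$.

**Lemma 1 (swap).** For each $k\ge1$ let $H_k(t_0,t_1,t_2,\dots,t_k)\ge0$ be a measurable function of $k+1$ trees. Then
$$\mathbf E\Big[\sum_{i\le Z}H_Z\big(T_i,T',(T_j)_{j\ne i}\big)\Big]=\mathbf E\Big[\sum_{j\le Z'}H_{Z'}\big(T,T'_j,(T'_l)_{l\ne j}\big)\Big].$$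

*Proof.* Let $h(k)=\mathbf E\,H_k(\tau_0,\dots,\tau_k)$ with $\tau_0,\dots,\tau_k$ i.i.d. GW. Given $Z$, the $Z+1$ trees $T_i,T',(T_j)_{j\ne i}$ are i.i.d. GW, so the left side is $\mathbf E[Zh(Z)]$. Given $Z'$, the $Z'+1$ trees $T,T'_j,(T'_l)_{l\ne j}$ are i.i.d. GW, so the right side is $\mathbf E[Z'h(Z')]$. $\square$

**Lemma 2 (stationarity and ergodicity).** $\kappa_\lambda$ is stationary for the chain that moves from $T$ to $T_i$ with probability $\theta_i$, and the stationary chain is ergodic.

*Proof.* **Stationarity.** We check $\mathbf E[w\sum_i\theta_i\varphi(T_i)]=\mathbf E[w\varphi(T)]$ for bounded measurable $\varphi\ge0$. By the last expression in (3) on one side, and the definition of $w$ on the other,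
$$w\sum_i\theta_i\varphi(T_i)=\sum_{i\le Z}\frac{\beta_i\varphi(T_i)\,\beta'}{\lambda-1+\beta'+\sum_j\beta_j},\qquad w\varphi(T)=\sum_{j\le Z'}\frac{\beta\varphi(T)\,\beta'_j}{\lambda-1+\beta+\sum_l\beta'_l}.$$
These are the two sums in Lemma 1 for $H_k=\beta(t_0)\varphi(t_0)\beta(t_1)\big/\big(\lambda-1+\sum_{j=0}^k\beta(t_j)\big)$.

**Ergodicity.** We show that shift-invariant events are trivial. Let $(\mathsf X_n)$ be the stationary chain, $\mathcal E$ a shift-invariant event, $h(x)=\mathbf P_x(\mathcal E)$. By invariance and the Markov property, $h(\mathsf X_n)$ is the conditional probability of $\mathcal E$ given $\mathsf X_0,\dots,\mathsf X_n$, a martingale that converges a.s. to $1_{\mathcal E}$. Its one-dimensional laws do not depend on $n$, so they equal the law of $1_{\mathcal E}$, and $h(\mathsf X_n)\in\{0,1\}$ a.s. With $A=\{h=1\}$, $1_A(\mathsf X_n)$ is a $\{0,1\}$-valued martingale, hence a.s. constant in $n$. So $1_{\mathcal E}=1_A(\mathsf X_0)$, and $1_A(T)=\sum_i\theta_i1_A(T_i)$ for $\kappa_\lambda$-a.e. $T$, hence for GW-a.e.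 $T$. As all $\theta_i>0$ and $\sum_i\theta_i=1$, this says $1_A(T)=\prod_i1_A(T_i)$. Taking expectations, $p=\mathrm{GW}(A)$ satisfies $p=\mathbf E[p^Z]$. If $0<p<1$, then $p^Z\le p$ with strict inequality when $Z\ge2$, so $\mathbf E[p^Z]<p$. Hence $p\in\{0,1\}$. $\square$

## 5. Dimension as a mean of $\log Y$, and Gibbs' inequality

**Lemma 3 (Billingsley).** If $\theta$ is a finite nonzero Borel measure on $\partial T$ and $-\frac1n\log\theta([\xi_n])\to\alpha<\infty$ for $\theta$-a.e. $\xi$, then $\dim_H\theta=\alpha$.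

*Proof.* **Lower bound.** Clearly $\alpha\ge0$; if $\alpha=0$ there is nothing to show. Let $A$ be Borel of full measure and $0<\alpha'<\alpha$. The sets $A_N=\{\xi\in A:\theta([\xi_n])\le e^{-\alpha'n}\ \forall n\ge N\}$ increase to a set of full measure, so $\theta(A_N)>0$ for large $N$. Distances take only the values $0$ and $e^{-n}$, $n\ge0$. A set of diameter $e^{-n}$, $n\ge N$, that meets $A_N$ at $\xi$ lies in $[\xi_n]$, so its mass is at most that of $[\xi_n]$, which is at most $(\mathrm{diam})^{\alpha'}$. Sets of diameter $0$ are single points, and points of $A_N$ have mass $0$. So every countable cover of $A_N$ by sets of diameter at most $e^{-N}$ has $\sum(\mathrm{diam})^{\alpha'}\ge\theta(A_N)>0$, and $\dim_HA\ge\alpha'$.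

**Upper bound.** Let $\alpha'>\alpha$ and $G_N=\{\xi:\theta([\xi_n])\ge e^{-\alpha'n}\ \forall n\ge N\}$. For each $n\ge N$ it is covered by cylinders $[\xi_n]$ of mass at least $e^{-\alpha'n}$; there are at most $\theta(\partial T)e^{\alpha'n}$ of them, each of diameter at most $e^{-n}$. So $\dim_HG_N\le\alpha'$, and $\bigcup_NG_N$ has full measure and dimension at most $\alpha'$. $\square$

Write $\ell_\nu(T)=\log Y_\nu(T)=\log(\nu+S(T,\nu))$.

**Lemma 4.** $D(\lambda)=\mathbf E_{\kappa_\lambda}[\log Y_\lambda]$. Moreover $D(\lambda)\le\mathbf E_{\kappa_\lambda}[\log Y_{\lambda_1}]$ for all $\lambda,\lambda_1\in(0,m)$. Consequently, for $a<b$ in $(0,m)$,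
$$\mathbf E_{\kappa_b}[\ell_b]-\mathbf E_{\kappa_a}[\ell_b]\ \le\ D(b)-D(a)\ \le\ \mathbf E_{\kappa_b}[\ell_a]-\mathbf E_{\kappa_a}[\ell_a]. \tag{4}$$

*Proof.* **Integrability.** $\lambda_1\le Y_{\lambda_1}\le\lambda_1+Z$, $\kappa_\lambda$ has bounded density and $\mathbf E\log(1+Z)<\infty$, so $\log Y_{\lambda_1}$ is $\kappa_\lambda$-integrable.

**A telescoping sum.** The aim is to compute the rate at which a $\lambda$-harmonic ray loses $\lambda_1$-harmonic mass. Let $\xi$ be the $\lambda$-harmonic ray from $\mathsf X_0\sim\kappa_\lambda$, so $\mathsf X_n$ is the subtree at $\xi_n$. Let $f_1\ge0$ be minus the logarithm of the $\lambda_1$-harmonic transition probability of its first step. With all quantities at $\lambda_1$, (1) gives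
$$f_1=\log S(\mathsf X_0)-\log\beta(\mathsf X_1)=\log S(\mathsf X_0)-\log S(\mathsf X_1)+\log Y(\mathsf X_1).$$
By Birkhoff's theorem for nonnegative functions and Lemma 2, the averages of $f_1$ along the chain converge a.s. to $\mathbf Ef_1\in[0,\infty]$. They also equal $\frac1n\big(\log S(\mathsf X_0)-\log S(\mathsf X_n)\big)+\frac1n\sum_{k=1}^n\log Y(\mathsf X_k)$. The law of $\log S(\mathsf X_n)$ does not depend on $n$, so the first summand tends to $0$ in probability; the second tends a.s. to $\mathbf E_{\kappa_\lambda}[\log Y_{\lambda_1}]$. So $\mathbf Ef_1=\mathbf E_{\kappa_\lambda}[\log Y_{\lambda_1}]<\infty$.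

**The two claims.** For $\lambda_1=\lambda$ the sum of the $f_1$'s is $-\log\theta_T([\xi_n])$. So $-\frac1n\log\theta_T([\xi_n])\to\mathbf E_{\kappa_\lambda}[\log Y_\lambda]$ for GW-a.e. $T$ and $\theta_T$-a.e. $\xi$, and Lemma 3 gives the formula for $D$. For general $\lambda_1$,
$$\mathbf E_{\kappa_\lambda}[\log Y_{\lambda_1}]-\mathbf E_{\kappa_\lambda}[\log Y_\lambda]=\mathbf E_{\kappa_\lambda}\Big[\sum_i\theta_i(\lambda)\log\frac{\theta_i(\lambda)}{\theta_i(\lambda_1)}\Big]\ge0$$
by Gibbs' inequality. For (4), bound $D(a)\le\mathbf E_{\kappa_a}[\ell_b]$ on the left and $D(b)\le\mathbf E_{\kappa_b}[\ell_a]$ on the right. $\square$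

In (4) the function $\ell$ is frozen; only the law moves. So, to first order, the change of $\log Y$ itself does not contribute. On the Fibonacci tree this is visible: there $Y_A=\frac{1+y}y$ and $Y_B=y$, so $Y_A$ decreases with $\lambda$ while $Y_B$ increases, and
$$\pi_A\frac{d}{dy}\log Y_A+\pi_B\frac{d}{dy}\log Y_B=\frac{1+y}{2+y}\cdot\frac{-1}{y(1+y)}+\frac1{2+y}\cdot\frac1y=0 .$$
All of $dD/dy$ comes from the law: $\frac{d\pi_A}{dy}(\log Y_A-\log Y_B)=\frac1{(2+y)^2}\log\frac{1+y}{y^2}$.

## 6. The sign required, and the failure of pointwise comparison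

Pretend for the moment that everything is differentiable in $\lambda$. Define elasticities by $-\lambda\partial_\lambda\beta=\beta B$ and $-\lambda\partial_\lambda S=Se$. Since $S=\sum\beta_i$ and $\beta=S/(\lambda+S)$,
$$Se=\sum_i\beta_iB(T_i),\qquad B=u(1+e). \tag{5}$$
For the $b$-ary tree $B=e=\lambda/(b-\lambda)$; for a single line with $\lambda<1$, $\beta=1-\lambda$ and $B=\lambda/(1-\lambda)$.

From $\lambda\partial_\lambda X=\lambda-\beta B-S'e'$ we get $-\lambda\partial_\lambda w=wJ$ with
$$J=B+e'+\frac{\lambda-\beta B-S'e'}X,\qquad wJ=\frac{\beta S'}{X^2}\Big[B(\lambda-1+S')+e'(\lambda-1+\beta)+\lambda\Big]\ge0, \tag{6}$$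
because $X-\beta=\lambda-1+S'$ and $X-S'=\lambda-1+\beta$. Differentiating $\mathbf E[w\varphi(T')]/\mathbf E[w]$ and using (4), we expect
$$D'(\lambda)=-\frac1\lambda\,\mathrm{Cov}_w\big(J,\log(\lambda+S')\big).$$
So we need the covariance of $J$ with an increasing function of $S'$ to be negative.

The first thing to try is Chebyshev's association inequality: show that $J$ decreases when $S'$ grows. This already fails for individual trees. Take $\lambda=\frac12$, and let $\mathbb T_2$ be the binary tree and $\mathbb L_4$ a root from which four lines emanate.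

- For $\mathbb T_2$: $\beta=\frac34$, $S=\frac32$, $B=e=\frac13$.
- For $\mathbb L_4$: each line has escape probability $\frac12$ and elasticity $1$, so $S=2$, $e=1$, $Y=\frac52$, $\beta=\frac45$, $u=\frac15$, $B=\frac25$.

So $\mathbb L_4$ has both the larger $\beta$ and the larger $B$, both the larger $S$ and the larger $e$. Fix $T=\mathbb L_4$; then $X=\frac3{10}+S'$. By (6), $J=\frac1X\big[\frac25(S'-\frac12)+\frac3{10}e'+\frac12\big]$. For $T'=\mathbb T_2$ this is $\frac{0.4+0.1+0.5}{1.8}=\frac59$; for $T'=\mathbb L_4$ it is $\frac{0.6+0.3+0.5}{2.3}=\frac{14}{23}>\frac59$. So $J$ grew although $S'$ grew. The obstruction is that $e'$ depends on the whole of $T'$ and is not controlled by $S'$ tree by tree.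

What saves us is that only averages are needed, and of a special kind. The function $\log(\lambda+S')$ is a mixture of functions $1-e^{-rS'}$, and $\frac1X=\int_0^\infty e^{-sX}ds$, $\frac1{X^2}=\int_0^\infty se^{-sX}ds$. Since $X$ is a sum of a function of $T$ and a function of $T'$, these integrals decouple the two trees, and the whole tree enters only through averages of $B$ tilted by $e^{-s\beta}$. The branching structure makes the corresponding average of $e$ tilted by $e^{-sS}$ the same function of $s$, and that function turns out to be monotone. The covariance inequality then becomes a comparison of densities on $[0,\infty)$.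

Before that, the differentiation must be justified.

## 7. Absolute continuity of the escape probability

We know only that $\beta$ is nonincreasing and left-continuous in $\lambda$. Differentiating the recursion suggests (5), but a monotone function may have a singular part, and (5) may have more than one solution. So define the elasticities from below: $B^{(0)}=0$ and
$$e^{(n)}=\frac1S\sum_i\beta_iB^{(n)}(T_i),\qquad B^{(n+1)}=u\,(1+e^{(n)}).$$
By induction these are jointly measurable, increase in $n$, and satisfy $B^{(n)}\le n$. Let $B=\lim B^{(n)}$ and $e=\lim e^{(n)}$ in $[0,\infty]$; then (5) holds. If $\lambda<1$, then $u=1-\beta\le\lambda$, and by induction (as $\lambda(1+\frac\lambda{1-\lambda})=\frac\lambda{1-\lambda}$)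
$$B\le\frac\lambda{1-\lambda},\qquad e\le\frac\lambda{1-\lambda}\qquad(\lambda<1). \tag{7}$$

**Lemma 5.** A.s., for every vertex $x$, $\lambda\mapsto\beta(T_x,\lambda)$ is locally absolutely continuous on $(0,m)$ and $-\lambda\partial_\lambda\beta=\beta B$ a.e. Consequently $-\lambda\partial_\lambda S=Se$ a.e., and $\int_a^b\mathbf E[\beta B]\frac{d\lambda}\lambda=\mathbf E[\beta(a)-\beta(b)]\le1$ for $0<a<b<m$. In particular $\mathbf E[\beta B]<\infty$ for a.e. $\lambda$.

*Proof.* **Step 1: a recursion for the measure $-d\beta$.** For a left-continuous function $f$ of locally bounded variation let $df$ be the measure with $df([a,b))=f(b)-f(a)$, and let $f^+$ be its right limit. We use the product rule $d(fg)=f\,dg+g^+df$. To see it, split $(f(b)-f(a))(g(b)-g(a))=\iint_{[a,b)^2}df(x)\,dg(y)$ into the parts $x<y$ and $y\le x$: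
$$(f(b)-f(a))(g(b)-g(a))=\int_{[a,b)}(f(y)-f(a))\,dg(y)+\int_{[a,b)}(g^+(x)-g(a))\,df(x),$$
and rearrange to $\int f\,dg+\int g^+df=f(b)g(b)-f(a)g(a)$.

Let $\mu_T=-d\beta(T,\cdot)$, a measure on $(0,m)$ of mass at most $1$, and $\mu_T^S=\sum_i\mu_{T_i}=-dS$. As $Y\ge\lambda$, $1/Y$ is left-continuous and locally of bounded variation. From $Y\cdot\frac1Y=1$, $d(1/Y)=-\frac{dY}{YY^+}$. Now $dY=d\lambda-\mu_T^S$ and $1-\beta=\lambda\cdot\frac1Y$, so
$$\mu_T=d(1-\beta)=\lambda\,d\Big(\frac1Y\Big)+\frac{d\lambda}{Y^+}=\frac\lambda{YY^+}\mu_T^S-\frac{\lambda}{YY^+}d\lambda+\frac{d\lambda}{Y^+}.$$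
Since $Y^+=Y$ for Lebesgue-a.e. $\lambda$ and $\frac1Y-\frac\lambda{Y^2}=\frac S{Y^2}$,
$$\mu_T=\frac\lambda{YY^+}\mu_T^S+\frac S{Y^2}\,d\lambda. \tag{8}$$

**Step 2: $\beta B$ is a lower bound.** We show $\mu_T\ge\beta B^{(n)}\frac{d\lambda}\lambda$ by induction. For $n=0$ it is trivial. If it holds for all subtrees, then $\mu_T^S\ge Se^{(n)}\frac{d\lambda}\lambda$, and (8) gives $\mu_T\ge\frac S{Y^2}(1+e^{(n)})d\lambda=\beta B^{(n+1)}\frac{d\lambda}\lambda$, since $\beta B^{(n+1)}=\frac SY\cdot\frac\lambda Y(1+e^{(n)})$. Letting $n\to\infty$, $\mu_T\ge\beta B\frac{d\lambda}\lambda$. So $\sigma_T=\mu_T-\beta B\frac{d\lambda}\lambda$ is a nonnegative locally finite measure that depends measurably on $T$. Since $\beta B\frac{d\lambda}\lambda=\frac\lambda{Y^2}\,Se\,\frac{d\lambda}\lambda+\frac S{Y^2}d\lambda$, subtracting this from (8) gives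
$$\sigma_T=\frac\lambda{YY^+}\,\sigma_T^S,\qquad\sigma_T^S=\sum_i\sigma_{T_i}. \tag{9}$$

**Step 3: the excess $\sigma_T$ vanishes.** We compare two evaluations of one expectation. Fix $[a,b)$ with $0<a<b<m$. Lemma 1 with $H_k=\int_{[a,b)}\frac{\beta(t_1)}{\lambda-1+\sum_{j=0}^k\beta(t_j)}\,\sigma_{t_0}(d\lambda)$ gives
$$\mathbf E\int_{[a,b)}\frac{S'}{\lambda-1+\beta+S'}\,\sigma_T(d\lambda)=\mathbf E\int_{[a,b)}\frac{\beta'}{\lambda-1+S+\beta'}\,\sigma_T^S(d\lambda).$$
The left side is at most $\mathbf E\sigma_T([a,b))\le1$. By (3) and (9) it equals $\mathbf E\int\frac{S'Y}\Delta\cdot\frac\lambda{YY^+}\sigma_T^S=\mathbf E\int\frac{\lambda}{Y^+}\frac{S'}\Delta\sigma_T^S$. The right side is $\mathbf E\int\frac{\beta'Y'}\Delta\sigma_T^S=\mathbf E\int\frac{S'}\Delta\sigma_T^S$. Both are finite, so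
$$\mathbf E\int_{[a,b)}\frac{S'}\Delta\Big(1-\frac\lambda{Y^+}\Big)\sigma_T^S(d\lambda)=0 .$$
Here $S'>0$, $\Delta>0$, and $1-\frac\lambda{Y^+}=\frac{S^+}{Y^+}>0$ because $S^+(\lambda)\ge S(\lambda'')>0$ for any $\lambda''\in(\lambda,m)$. So $\sigma_T^S=0$ on $[a,b)$ a.s., and by (9) $\sigma_T=0$ there. Exhausting $(0,m)$ by countably many intervals, $\mu_T=\beta B\frac{d\lambda}\lambda$ a.s., and the same holds a.s. for all of the countably many $T_x$ at once. Summing over children gives the claim on $S$; taking expectations gives the integral formula. $\square$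

**Definition (good $\lambda$).** We call $\lambda\in(0,m)$ good if $\mathbf E[\beta B]<\infty$. Almost every $\lambda$ is good, and then $\mathbf E[Se]=m\,\mathbf E[\beta B]<\infty$, so $B$ and $e$ are a.s. finite.

Lemma 5 also justifies (6). On $[a,b]\subset(0,m)$, $X\ge\beta(b)>0$, so $w$ is a.s. locally absolutely continuous in $\lambda$, and (6) holds for a.e. $\lambda$. In particular $J\ge0$ and $w$ is nonincreasing in $\lambda$.

## 8. Differentiating the stationary law

**Lemma 6.** Let $[a,b]\subset(0,m)$ and $L(T')=C_0+\log(1+Z(T'))$, with $C_0\ge1$ such that $|\ell_\nu|\le L$ for all $\nu\in[a,b]$. Then $\int_a^b\mathbf E[w_\nu J_\nu L(T')]\frac{d\nu}\nu<\infty$. Hence for each fixed measurable $\varphi$ with $|\varphi|\le L$, $\nu\mapsto\mathbf E_{\kappa_\nu}[\varphi]$ is absolutely continuous on $[a,b]$ with derivative $-\frac1\nu\mathrm{Cov}_{w_\nu}(J_\nu,\varphi(T'))$ a.e.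

Such a $C_0$ exists since $a\le\nu+S\le(1+b)(1+Z)$, and $\mathbf E[L]<\infty$.

*Proof.* **Step 1: bounding the three terms of $wJ$.** Let $\lambda\in[a,b]$ be good and $\eta=\lambda-1+\beta$, so $0\le\eta\le b$. We have $X\ge\max(S',\lambda-1+S',\beta,\eta)$. In (6), the first term is at most $\beta B$, the third at most $\lambda\le b$, and the second is $\frac{\beta\eta}{X^2}S'e'$ with
$$\frac{\beta\eta}{X^2}\le\min\Big(1,\frac b{S'^2}\Big)\le\frac{4(1+b)}{(1+S')^2}.$$
(For the last inequality use $(1+S')^2\le4$ if $S'\le1$ and $(1+S')^2\le4S'^2$ if $S'>1$.)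

**Step 2: the second term against $L$.** The factor $(1+S')^{-2}$ has to compensate for the factor $ZL$, whose mean need not be finite. Dropping primes,
$$\mathbf E\Big[\frac{Se\,L}{(1+S)^2}\Big]=\mathbf E\Big[\sum_j\beta_jB(T_j)\frac L{(1+S)^2}\Big]\le\mathbf E[\beta B]\,\mathbf E[ZL\,q_{Z-1}],\qquad q_k=\mathbf E\Big(1+\sum_{j\le k}\beta_j\Big)^{-2},$$
with i.i.d. copies $\beta_j$ of $\beta$ in $q_k$: indeed $1+S\ge1+\sum_{l\ne j}\beta_l$, which is independent of $T_j$ given $Z$, and $L$ is a function of $Z$. Let $\bar\mu=\mathbf E\beta$. The variance of $\sum_{j\le k}\beta_j$ is at most $k\bar\mu$ as $0\le\beta\le1$. Chebyshev's inequality gives, for $k\ge1$,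
$$q_k\le\mathbf P\Big(\sum_{j\le k}\beta_j\le\frac{k\bar\mu}2\Big)+\Big(1+\frac{k\bar\mu}2\Big)^{-2}\le\frac4{k\bar\mu}+\frac2{k\bar\mu}\le\frac{12}{(k+1)\bar\mu},$$
and $q_0=1\le12/\bar\mu$. Since $\bar\mu\ge\mathbf E\beta(b)>0$, $Zq_{Z-1}\le C:=12/\mathbf E\beta(b)$.

**Step 3: conclusion.** The first term of (6) contributes $\mathbf E[\beta B]\,\mathbf E[L]$, by independence of $T,T'$. Altogether $\mathbf E[wJL(T')]\le C'(1+\mathbf E[\beta B])\mathbf E[L]$ with $C'$ uniform on $[a,b]$; by Lemma 5 this is integrable against $d\lambda/\lambda$. Now $w_\nu=w_a-\int_a^\nu w_tJ_t\frac{dt}t$ a.s. Multiply by $\varphi(T')$ and take expectations; Fubini applies, and $\mathbf E[w_\nu\varphi(T')]$ is absolutely continuous with derivative $-\frac1\nu\mathbf E[w_\nu J_\nu\varphi(T')]$. The same holds for $\varphi=1$. As $\mathbf E[w_\nu]\ge\mathbf E[w_b]>0$, the quotient rule gives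
$$\frac{d}{d\nu}\frac{\mathbf E[w_\nu\varphi(T')]}{\mathbf E[w_\nu]}=-\frac1\nu\Big(\mathbf E_{w_\nu}[J_\nu\varphi(T')]-\mathbf E_{w_\nu}[J_\nu]\,\mathbf E_{w_\nu}[\varphi(T')]\Big).\qquad\square$$

## 9. The tilted mean of the elasticity is monotone

Fix a good $\lambda$. For $s\ge0$ put
$$g(s)=\mathbf Ee^{-s\beta},\quad P(s)=\mathbf E[\beta e^{-s\beta}],\quad R(s)=\mathbf E[Se^{-sS}],\quad\mathcal B(s)=\frac{\mathbf E[\beta Be^{-s\beta}]}{P(s)},$$
and let $\mathcal B^{(n)}$ be defined likewise with $B^{(n)}$. Note $R(0)=m\mathbf E\beta<\infty$. For the $b$-ary tree (a deterministic case) $\mathcal B$ would be the constant $\lambda/(b-\lambda)$; in general $\mathcal B(s)$ is a weighted mean of $B$, and larger $s$ favors trees with small $\beta$.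

Expanding $S=\sum\beta_i$ and $Se=\sum\beta_iB(T_i)$ and using independence of the subtrees,
$$R(s)=\mathbf E[Zg(s)^{Z-1}]P(s),\qquad\mathbf E[Se\,e^{-sS}]=R(s)\mathcal B(s),\qquad\mathbf E[Se^{(n)}e^{-sS}]=R(s)\mathcal B^{(n)}(s). \tag{10}$$
So the tilted mean of $e$ is the same function $\mathcal B$. This handles the quantity $e'$ that blocked us in Section 6.

**Lemma 7.** $\mathcal B$ is finite, continuous and nondecreasing on $[0,\infty)$.

*Proof.* Since $\mathbf E[\beta B]<\infty$, dominated convergence shows that $\mathcal B$ and all $\mathcal B^{(n)}$ are finite and continuous on $[0,\infty)$. As $\mathcal B^{(n)}\uparrow\mathcal B$ pointwise, it suffices to prove by induction that $\mathcal B^{(n)}$ is nondecreasing. For $n=0$, $\mathcal B^{(0)}=0$.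

**Step 1: a recursion $\mathcal B^{(n)}\to\mathcal B^{(n+1)}$.** The tilt $e^{-s\beta}=e^{-s}e^{\lambda s/Y}$ is an exponential in $1/Y$, while (10) needs exponentials in $Y$. A kernel converts one into the other. Let
$$k_0(c,t)=\sum_{n\ge0}\frac{c^nt^n}{n!^2},\qquad k_1=\partial_ck_0=\sum_{n\ge0}\frac{c^nt^{n+1}}{n!(n+1)!},\qquad k_2=\partial_ck_1=\sum_{n\ge0}\frac{c^nt^{n+2}}{n!(n+2)!}.$$
Since $\int_0^\infty e^{-tx}t^{n+j}dt=(n+j)!\,x^{-n-j-1}$, termwise integration gives $\int_0^\infty e^{-tx}k_j(c,t)\,dt=x^{-1-j}e^{c/x}$ for $j=0,1,2$, $x>0$, $c\ge0$. Set $c=\lambda s$ and $d\mathfrak m(t)=e^{-\lambda t}R(t)\,dt$. By Tonelli, with $e^{-tY}=e^{-\lambda t}e^{-tS}$,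
$$P(s)=e^{-s}\,\mathbf E\Big[\frac SYe^{c/Y}\Big]=e^{-s}K(c),\qquad K(c)=\int_0^\infty k_0(c,t)\,d\mathfrak m(t).$$
Similarly $\beta B^{(n+1)}=\lambda S(1+e^{(n)})Y^{-2}$, and with $j=1$ and (10),
$$\mathcal B^{(n+1)}(s)=\frac{\lambda\int_0^\infty k_1(c,t)\,(1+\mathcal B^{(n)}(t))\,d\mathfrak m(t)}{K(c)}. \tag{11}$$
All these integrals are finite, since $Y\ge\lambda$, $\mathbf ES<\infty$ and $B^{(n)}\le n$. As functions of $c$ they, and also $\int_\tau^\infty k_j\,d\mathfrak m$, are power series with nonnegative coefficients, so they may be differentiated termwise; in particular $K'=\int k_1d\mathfrak m$ and $K''=\int k_2d\mathfrak m$.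

**Step 2: reduction to indicators.** By the induction hypothesis and continuity, $1+\mathcal B^{(n)}(t)=1+\mathcal B^{(n)}(0)+\int_{(0,\infty)}1_{\{t>\tau\}}d\mathcal B^{(n)}(\tau)$, a nonnegative constant plus a positive mixture of indicators. So by (11) it suffices that, for each $\tau\ge0$, the function $c\mapsto\int_\tau^\infty k_1d\mathfrak m\,/K(c)$ is nondecreasing on $(0,\infty)$; continuity of $\mathcal B^{(n+1)}$ then covers $s=0$. Taking logarithmic derivatives, we need
$$\frac{\int_\tau^\infty k_2\,d\mathfrak m}{\int_\tau^\infty k_1\,d\mathfrak m}\ \ge\ \frac{K'(c)}{K(c)}. \tag{12}$$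

**Step 3: proof of (12).** We use two monotonicities. Shifting the index,
$$c\,k_2(c,t)=\sum_{n\ge0}n\,\frac{c^nt^{n+1}}{n!(n+1)!},$$
so $ck_2/k_1$ is the mean of $n$ under weights proportional to $(ct)^n/(n!(n+1)!)$. Its derivative with respect to $\log t$ is a variance, so $k_2/k_1$ is nondecreasing in $t$. The left side of (12) is the average of $k_2/k_1$ under $k_1d\mathfrak m$ restricted to $(\tau,\infty)$, hence at least the unrestricted average $K''/K'$. Finally $K''/K'\ge K'/K$, because $K(c)=\mathbf E[\frac SYe^{c/Y}]$ is a positive mixture of exponentials in $c$, hence log-convex. $\square$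

## 10. The covariance inequality

**Proposition 8.** For every good $\lambda\in(0,m)$ and $r>0$: $\mathbf E[wJ]<\infty$ and $\mathrm{Cov}_w(J,e^{-rS'})>0$.

*Proof.* By (6) and $X\ge\max(S',\lambda-1+S',\beta,\lambda-1+\beta)$, $wJ\le\beta B+S'e'+\lambda$, so $\mathbf E[wJ]\le(1+m)\mathbf E[\beta B]+\lambda<\infty$.

**Step 1: reduction to one dimension.** We separate $T$ from $T'$ by Laplace integrals. Let $\omega(s)=e^{-(\lambda-1)s}$ and, for $s>0$, $\bar\beta=-(\log P)'$, $\bar S=-(\log R)'$. These are the means of $\beta$ and $S$ under the laws with densities proportional to $\beta e^{-s\beta}$ and $Se^{-sS}$. For $r\ge0$ put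
$$F_r(s)=\omega(s)P(s)R(s+r),\qquad I_r=\int_0^\infty F_r\,ds,\qquad p_r=F_r/I_r,$$
$$k(s)=\lambda-1+\bar\beta(s)\ge0,\qquad h_r(s)=\lambda-1+\bar S(s+r)\ge0,$$
the two inequalities by (2). Insert $X^{-1}=\int_0^\infty e^{-sX}ds$ in $w$, and $X^{-2}=\int_0^\infty se^{-sX}ds$ in (6), with $e^{-sX}=\omega(s)e^{-s\beta}e^{-sS'}$. All terms are nonnegative, so by Tonelli, independence of $T,T'$, and (10),
$$\mathbf E[we^{-rS'}]=I_r,\qquad\mathbf E[wJe^{-rS'}]=\int_0^\infty sF_r(s)\big[\mathcal B(s)h_r(s)+\mathcal B(s+r)k(s)+\lambda\big]ds=:\mathcal J_r .$$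
In detail, the first term of (6) gives $\mathbf E[\beta Be^{-s\beta}]\,\mathbf E[S'(\lambda-1+S')e^{-(s+r)S'}]=P(s)\mathcal B(s)\cdot R(s+r)h_r(s)$, and the second gives $\mathbf E[\beta(\lambda-1+\beta)e^{-s\beta}]\,\mathbf E[S'e'e^{-(s+r)S'}]=P(s)k(s)\cdot R(s+r)\mathcal B(s+r)$. Here $0<I_r\le1$ and $\mathcal J_r\le\mathcal J_0=\mathbf E[wJ]<\infty$. Since
$$\mathrm{Cov}_w(J,e^{-rS'})=\frac{\mathcal J_r}{I_0}-\frac{\mathcal J_0}{I_0}\cdot\frac{I_r}{I_0}=\frac{I_r}{I_0}\Big(\frac{\mathcal J_r}{I_r}-\frac{\mathcal J_0}{I_0}\Big),$$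
we must show $\mathcal J_r/I_r>\mathcal J_0/I_0$ for $r>0$.

**Step 2: use of the monotonicity of $\mathcal B$.** This step removes the shifted argument. By Lemma 7 and $k\ge0$, $\mathcal B(s+r)k(s)\ge\mathcal B(s)k(s)$, so
$$\frac{\mathcal J_r}{I_r}\ge\mathcal T_r:=\int_0^\infty sp_r\big[\mathcal B\,(h_r+k)+\lambda\big]ds,\qquad\frac{\mathcal J_0}{I_0}=\mathcal T_0,$$
and $\mathcal T_r,\mathcal T_0$ are finite. It remains to show $\mathcal T_r>\mathcal T_0$. Fix $r>0$ and let $c=(1-\lambda)^+$.

**Step 3: facts about the densities.** We collect what is needed to compare $p_r$ with $p_0$. Facts (i) and (ii) hold for $r$ and also for $r=0$.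

(i) On $(0,\infty)$,
$$-p_r'=p_r\big(\lambda-1+\bar\beta+\bar S(\cdot+r)\big)=p_r(h_r+k+1-\lambda). \tag{13}$$
Moreover $-p_r'-cp_r\ge0$: for $\lambda<1$ it equals $p_r(h_r+k)$; for $\lambda\ge1$, $c=0$ and the first expression in (13) is nonnegative. So $p_r$ is nonincreasing.

(ii) $p_r$ is continuous on $[0,\infty)$ with $p_r(0)=P(0)R(r)/I_r<\infty$. Being nonincreasing and integrable, $\frac s2p_r(s)\le\int_{s/2}^sp_r\to0$, so $sp_r(s)\to0$ as $s\to\infty$. Integration by parts gives $\int_0^ys(-p_r')ds=\int_0^yp_r\,ds-yp_r(y)$, and letting $y\to\infty$, $\int_0^\infty s(-p_r')ds=1$. Also $\int_0^\infty sF_r\,ds=\mathbf E[\beta S'e^{-rS'}/X^2]\le1$, so $\int sp_r\,ds<\infty$.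

(iii) Let $\rho=p_r/p_0=\frac{I_0}{I_r}\frac{R(s+r)}{R(s)}$, continuous on $[0,\infty)$. For $s>0$, $\rho'/\rho=\bar S(s)-\bar S(s+r)>0$, because $-\bar S'=(\log R)''$ is the variance of $S$ under a tilted law and $S$ is nondegenerate. Since $\int p_0(\rho-1)ds=0$ and $\rho$ is strictly increasing, there is a unique $s^*\in(0,\infty)$ such that $\delta:=p_r-p_0$ is negative on $(0,s^*)$ and positive on $(s^*,\infty)$. Hence
$$\Delta_x:=\int_x^\infty\delta\,ds=-\int_0^x\delta\,ds>0\qquad(x>0),$$
that is, $p_r$ strictly stochastically dominates $p_0$; in particular $\int_0^\infty s\delta\,ds=\int_0^\infty\Delta_x\,dx>0$.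

**Step 4: a comparison for $-p'-cp$.** We claim that for all $x\in(0,\infty)$
$$\Gamma(x):=\int_0^xs\big[(-p_0'-cp_0)-(-p_r'-cp_r)\big]ds=x\delta(x)+\Delta_x+c\int_0^xs\delta\,ds>0, \tag{14}$$
and $\Gamma(\infty):=\lim_{x\to\infty}\Gamma(x)=c\int_0^\infty s\delta\,ds$, which is $\ge0$, and $>0$ if $c>0$.

The integrand is $s(\delta'+c\delta)$, so the formula is integration by parts, and the statement on $\Gamma(\infty)$ follows from (ii) and (iii). Positivity has two cases.

Let $x\le s^*$. On $(0,s^*)$, $\rho<1$, $\rho'>0$ and $-p_0'-cp_0\ge0$. As $p_r=\rho p_0$, we get $-p_r'-cp_r=\rho(-p_0'-cp_0)-\rho'p_0<-p_0'-cp_0$. So the integrand is positive and $\Gamma(x)>0$.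

Let $x>s^*$. The terms $x\delta(x)$ and $\Delta_x$ are positive; we must control the negative part of $c\int_0^xs\delta$. Put $\tau=\int_0^{s^*}s|\delta|ds\big/\int_0^{s^*}|\delta|ds\le s^*$. On $(0,s^*)$, $|\delta|=p_0(1-\rho)$ with $1-\rho$ positive and decreasing, so by Chebyshev's association inequality $\tau\le\int_0^{s^*}sp_0\big/\int_0^{s^*}p_0$. By (i) and (ii) at $r=0$, with $y=s^*$, $c\int_0^ysp_0\le\int_0^ys(-p_0')=\int_0^yp_0-yp_0(y)\le\int_0^yp_0$. Hence $c\tau\le1$. On $(s^*,x)$ we have $s\ge s^*\ge\tau$ and $\delta>0$, while $\int_0^{s^*}|\delta|=\Delta_{s^*}$ and $\int_{s^*}^x\delta=\Delta_{s^*}-\Delta_x$. So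
$$c\int_0^xs\delta\,ds\ge-c\tau\Delta_{s^*}+c\tau(\Delta_{s^*}-\Delta_x)=-c\tau\Delta_x,$$
and $\Gamma(x)\ge x\delta(x)+(1-c\tau)\Delta_x\ge x\delta(x)>0$. This proves the claim.

**Step 5: the case $\lambda\ge1$.** Here $c=0$, and termwise comparison works. By (13), $p_r(h_r+k)=-p_r'+(\lambda-1)p_r$, so
$$\mathcal T_r=\int s\mathcal B\,(-p_r')\,ds+(\lambda-1)\int s\mathcal B\,p_r\,ds+\lambda\int sp_r\,ds,$$
three nonnegative finite terms, and the same holds for $r=0$. By (14) the probability density $s(-p_r')$ stochastically dominates $s(-p_0')$, and $\mathcal B$ is nondecreasing, so the first term is at least its value at $r=0$. So is the second, because $s\mathcal B(s)$ is nondecreasing and $p_r$ dominates $p_0$. The third is strictly larger than at $r=0$ by (iii). Hence $\mathcal T_r>\mathcal T_0$.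

**Step 6: the case $\lambda<1$.** The second term above now has the negative coefficient $\lambda-1$, so it moves the wrong way, and the terms must not be separated. Instead we measure $\mathcal B$ from its upper bound. Here $c=1-\lambda$ and $p_r(h_r+k)=-p_r'-cp_r$. By (7), $\mathcal D:=\frac\lambda c-\mathcal B$ takes values in $[0,\frac\lambda c]$; it is nonincreasing and continuous. It is strictly positive everywhere: by (7), $B=u(1+e)\le u(1+\frac\lambda c)=\frac uc$, which is $<\frac\lambda c$ when $\beta>1-\lambda$, and by Section 3 this happens whenever $Z\ge2$, an event of positive probability. Since $\int s(-p_r'-cp_r)ds=1-c\int sp_r\,ds$,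
$$\mathcal T_r=\int s\Big(\frac\lambda c-\mathcal D\Big)(-p_r'-cp_r)\,ds+\lambda\int sp_r\,ds=\frac\lambda c-\int_0^\infty s\,\mathcal D(s)\,(-p_r'-cp_r)\,ds,$$
and likewise for $r=0$: the terms $\pm\lambda\int sp_r$ cancel. Write $\mathcal D(s)=\mathcal D(\infty)+\int_{(s,\infty)}(-d\mathcal D(x))$ and apply Fubini; the measures $s(-p_r'-cp_r)ds$, $s(-p_0'-cp_0)ds$ and $-d\mathcal D$ are finite and nonnegative. This gives
$$\mathcal T_r-\mathcal T_0=\mathcal D(\infty)\Gamma(\infty)+\int_{(0,\infty)}\Gamma(x)\,(-d\mathcal D(x)). \tag{15}$$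
Both terms are nonnegative by Step 4. If $\mathcal D(\infty)>0$, the first is positive. If $\mathcal D(\infty)=0$, then $-d\mathcal D$ is a nonzero measure on $(0,\infty)$, since $\mathcal D(0)>0$ and $\mathcal D$ is continuous, and the second is positive. Hence $\mathcal T_r>\mathcal T_0$. $\square$

## 11. The derivative of $D$ and the two ends of the range

*Proof of the Theorem.* **Step 1: an integral formula for $D(b)-D(a)$.** We pass from the discrete inequalities (4) to an identity. Let $[a,b]\subset(0,m)$ and $a=\lambda_0<\dots<\lambda_N=b$; for $\nu\in(a,b]$ let $\lceil\nu\rceil$ be the right endpoint of the partition interval $(\lambda_{j-1},\lambda_j]$ that contains $\nu$. Apply the left inequality of (4) on each interval, use Lemma 6 with $\varphi=\ell_{\lambda_j}$, and sum: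
$$D(b)-D(a)\ge-\int_a^b\mathrm{Cov}_{w_\nu}\big(J_\nu,\ell_{\lceil\nu\rceil}(T')\big)\frac{d\nu}\nu .$$
Let the mesh tend to $0$. By Lemma 5, $S$ is continuous in $\lambda$, so $\ell_{\lceil\nu\rceil}\to\ell_\nu$ pointwise, and $|\ell_{\lceil\nu\rceil}|\le L$. For a.e. $\nu$, $\mathbf E_{w_\nu}[J_\nu L(T')]<\infty$, so the covariances converge by dominated convergence. In absolute value they are at most $\mathbf E_{w_\nu}[J_\nu L(T')]+\mathbf E_{w_\nu}[J_\nu]\,\mathbf E[L]/\mathbf E[w_b]$, which is integrable by Lemma 6 (recall $L\ge1$ and $\mathbf E[w_\nu]\ge\mathbf E[w_b]$). So the integrals converge. The right inequality of (4), with left endpoints, gives the reverse bound in the same way. Hence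
$$D(b)-D(a)=-\int_a^b\mathrm{Cov}_{w_\nu}\big(J_\nu,\log(\nu+S'_\nu)\big)\frac{d\nu}\nu, \tag{16}$$
and $D$ is locally absolutely continuous on $(0,m)$.

**Step 2: positivity of the derivative.** We write the logarithm as a mixture of exponentials in order to use Proposition 8. From $\log(\nu+S)-\log\nu=\int_0^S\frac{dx}{\nu+x}=\int_0^S\int_0^\infty e^{-r(\nu+x)}dr\,dx$,
$$\log(\nu+S)=\log\nu+\int_0^\infty(1-e^{-rS})\,e^{-\nu r}\,\frac{dr}r .$$
The integrand is nonnegative, $J_\nu\ge0$, and for a.e. $\nu$ the quantities $\mathbf E_{w_\nu}[J_\nu|\ell_\nu(T')|]$, $\mathbf E_{w_\nu}[J_\nu]$, $\mathbf E_{w_\nu}|\ell_\nu(T')|$ are finite, so Fubini applies to both parts of the covariance. Since $\mathrm{Cov}(J,1-e^{-rS'})=-\mathrm{Cov}(J,e^{-rS'})$, for a.e. $\nu$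
$$D'(\nu)=\frac1\nu\int_0^\infty\mathrm{Cov}_{w_\nu}\big(J_\nu,e^{-rS'_\nu}\big)\,e^{-\nu r}\,\frac{dr}r>0 \tag{17}$$
by Proposition 8, almost every $\nu$ being good. So $D(b)>D(a)$ for $0<a<b<m$. By the reduction of Section 2 this covers $\mathbf P(Z=0)>0$ too. This proves part 2, and part 1 on $(0,m)$.

**Step 3: the point $\lambda=0$ when $\mathbf P(Z=0)=0$.** Along a ray chosen by the equally splitting flow, the numbers of children are i.i.d. copies of $Z$, since the uniform choice of a child ignores the subtrees. So by the strong law $-\frac1n\log\theta([\xi_n])\to\mathbf E\log Z$, and $D(0)=\mathbf E\log Z$ by Lemma 3. For $0<\lambda<1$ we have $\beta\in[1-\lambda,1]$, $S'\in[(1-\lambda)Z',Z']$ and $X\in[S',S'+\lambda]$, so $w\in(0,1]$ and $w\to1$ as $\lambda\to0$. Also $Y'\ge\lambda+(1-\lambda)Z'\ge1$, $Y'\le1+Z'$, and $Y'\to Z'$. By dominated convergence, $D(\lambda)=\mathbf E[w\log Y']/\mathbf E[w]\to\mathbf E\log Z=D(0)$. With strict monotonicity on $(0,m)$, letting $\varepsilon\downarrow0$ in $D(\varepsilon)\le D(\lambda/2)$ gives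 $D(0)\le D(\lambda/2)<D(\lambda)$ for all $\lambda\in(0,m)$. This completes part 1.

**Step 4: bounds and range.** We work on the reduced tree, which has the same $m$ and $D$. Since $S>0$, Lemma 4 gives $D(\lambda)=\mathbf E_{\kappa_\lambda}[\log(\lambda+S)]>\log\lambda$. For the upper bound, $D(\lambda)\le\dim_H\partial T$, taking $A=\partial T$ in the definition. The number $N_n$ of vertices at level $n$ makes $N_nm^{-n}$ a nonnegative martingale, hence a.s. bounded, and $\partial T$ is covered by $N_n$ sets of diameter at most $e^{-n}$; so its $\log m$-Hausdorff measure is finite and $\dim_H\partial T\le\log m$. Thus $\log\lambda<D(\lambda)\le\log m$, which forces $D(\lambda)\to\log m$ as $\lambda\uparrow m$, and by strict monotonicity $D(\lambda)<\log m$. Continuity on $(0,m)$ follows from (16), and continuity at $0$, when $\mathbf P(Z=0)=0$, from Step 3. So in that case $D$ is an increasing homeomorphism of $[0,m)$ onto $[\mathbf E\log Z,\log m)$. $\square$
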